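# Drawing $K_n$ with right-angle crossings in area $O(n^3/\log n)$

## 1. A fan of ports whose columns grow by a factor of 4

Fix integers $q\ge 1$ and $N\ge 1$, and put
$$c_k=8\cdot 4^k\qquad(1\le k\le N+1),\qquad\text{so } c_1=32 \text{ and } c_l\ge 4c_k \text{ for } l>k. \tag{1}$$

**Definition (fan).** Place a vertex at the origin. A *port in column $k$* is an integer point $(c_k,y)$ with $q\le y\le 3q$. The *arm* of a port is the straight segment from the origin to it. The *ray* of a port is the set of points $(c_k+t,\;y+qt)$, $t\ge 0$. It leaves the port in direction $w=(1,q)$.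

There are $N+1$ columns with $2q+1$ ports each. The point of the construction is that all these ports can be used together.

**Lemma 1.**
(a) The arms of two different ports meet only in the origin.
(b) The ray of a port $p$ meets an arm only if that arm ends at $p$, and then only in $p$.
(c) The rays of different ports lie on different parallel lines.

**Proof.** (a) All arms point to the right, so it is enough that their slopes differ. The slope of the arm to $(c_k,y)$ is $y/c_k\in[q/c_k,3q/c_k]$. Within a column, different $y$ give different slopes. For $l>k$, every slope of column $l$ is at most $3q/c_l\le 3q/(4c_k)<q/c_k$, so it is smaller than every slope of column $k$.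

(b) Take the ray from $(c_k,y)$ and the arm with points $\tau(c_l,y')$, $0\le\tau\le 1$. At a common point the first coordinates agree: $\tau c_l=c_k+t$.

- If $l<k$, then $\tau c_l\le c_l<c_k\le c_k+t$, which is impossible.
- If $l=k$, then $\tau c_k=c_k+t$ forces $\tau=1$ and $t=0$. The second coordinates then give $y'=y$, so the arm ends at our port and the common point is the port.
- If $l>k$, then $\tau=(c_k+t)/c_l$, and the arm has height
$$\tau y'\le 3q\,\frac{c_k+t}{c_l}\le 3q\,\frac{c_k+t}{4c_k}=\tfrac34\,q\Bigl(1+\frac{t}{c_k}\Bigr)\le\tfrac34(q+qt)<q+qt\le y+qt .$$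
The arm passes strictly below the ray, so there is no common point.

(c) The function $x-y/q$ is constant along $w=(1,q)$. At the port $(c_k,y)$ its value is $c_k-y/q\in[c_k-3,c_k-1]$. Within a column the values differ because the $y$ differ. For $k<l$ we have $c_l-3\ge 4c_k-3>c_k-1$. $\square$

**A rotated copy.** The rotation $(x,y)\mapsto(y,-x)$ sends $(c_k,y)$ to $(y,-c_k)$ and $w=(1,q)$ to $(q,-1)=:u$. So Lemma 1 holds word for word for ports $(x,-c_k)$ with $q\le x\le 3q$ and rays in direction $u$. The two directions $u$ and $w$ are perpendicular.

**What goes wrong with columns closer together.** Take columns at $c$ and $2c$ with $c\ge 2$, the ray from $(c,q)$, and the arm to $(2c,3q)$. At first coordinate $c+t$ the arm has height $\frac32q(1+\frac tc)$ and the ray has height $q(1+t)$. They agree at $t=\frac{c}{2c-3}$, which on the arm is the parameter $\tau=\frac{c+t}{2c}=\frac{c-1}{2c-3}\le 1$. So they meet. Both have positive slope there ($\frac{3q}{2c}$ and $q$), so they do not meet at a right angle. The factor $4$ in (1) exceeds the ratio $3$ between the highest and the lowest port of a column, and this is exactly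 what makes the arm pass below.

**What the fan is for.** We shall draw the complete graph $K_n$ so that crossings happen only between segments parallel to $u$ and segments parallel to $w$. They are then automatically right angles. Each edge leaves one endpoint by an arm and a ray in direction $w$. The number of ports that a vertex can offer for a given $q$ controls how small $q$ can be, and hence how small the drawing can be. With $N+1$ columns, $q$ can be about $N$ times smaller than with one.

## 2. $\mathrm{RAC}_3$ grid drawings and the function $A(n)$

**Definition (drawing).** A drawing of a graph maps vertices to distinct points of the plane and each edge $uv$ to a polyline from the point of $u$ to the point of $v$. The interior vertices of the polyline are the *bends* of the edge. We require: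

- no edge passes through a vertex other than its two endpoints;
- no two edges share a segment of positive length;
- two edges meet only at a common endpoint or at crossing points;
- a crossing point is an interior point of a segment of each of the two edges (not a bend), and the edges properly cross there.

For instance, the straight edge from $(0,0)$ to $(2,0)$ and the edge $(0,1),(1,0),(2,1)$ with a bend at $(1,0)$ may not occur together: they touch at a bend.

**Definition ($\mathrm{RAC}_k$, grid, area).** A *RAC* (right-angle-crossing) drawing is a drawing in which any two edges that cross do so at angle $\pi/2$. It is $\mathrm{RAC}_k$ if every edge has at most $k$ bends. Two edges may cross more than once, and edges with a common endpoint may cross. All drawings are *grid drawings*: vertices and bends have integer coordinates (crossing points need not). The *area* is width times height of the smallest axis-parallel rectangle containing the drawing.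

Every $n$-vertex graph is a subgraph of $K_n$, so the worst case over $n$-vertex graphs is $K_n$. For $n\ge 3$ let $A(n)$ be the minimum area of a $\mathrm{RAC}_3$ grid drawing of $K_n$.

**The smallest cases.** Area $0$ is impossible for $n\ge 3$: the drawing would lie on a line, and among three vertices on a line the edge joining the outer two would pass through the middle one. The sides of the rectangle are integers, so $A(n)\ge 1$. The triangle $(0,0),(1,0),(0,1)$ gives $A(3)=1$. The unit square with both diagonals gives $A(4)=1$: the diagonals cross at $(\frac12,\frac12)$ at a right angle. For larger $n$ a first lower bound comes from counting grid points. A $W\times H$ rectangle with $W,H\ge1$ has $(W+1)(H+1)\le 4WH$ of them, so $A(n)\ge n/4$.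

Two results of Förster and Kaufmann are known. First, $A(n)=O(n^3)$. Second, quadratic area is not sufficient: for every $c>0$ there is $n_0$ such that for all $n\ge n_0$, $K_n$ has no $\mathrm{RAC}_3$ grid drawing of area at most $cn^2$. The problem, from "On Compact RAC Drawings" (https://core.ac.uk/download/343692914.pdf), is whether cubic area is optimal: are there $c>0$ and $n_0$ with $A(n)\ge cn^3$ for all $n\ge n_0$? The negation is $\liminf A(n)/n^3=0$. The answer is no.

**Theorem 2.** Let $N\ge 1$ and $M\ge 2^{2N+5}$ be integers and $n_0=NM^2$. Then $K_{n_0}$ has a $\mathrm{RAC}_3$ grid drawing of width and height at most $33NM^3$, hence of area at most $1089\,n_0^3/N$. Every edge has exactly three bends, and all crossings are between segments of two fixed perpendicular directions.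

**Corollary 3.** $A(n)\le 22100\,n^3/\log_2 n$ for all $n\ge 2^{20}$. Since each $A(n)$ is finite, $A(n)=O(n^3/\log n)$ for all $n\ge 3$. Hence $\lim_{n\to\infty}A(n)/n^3=0$, and $A(n)=\Omega(n^3)$ is false.

No claim is made that $n^3/\log n$ is tight. Between this bound and the fact that quadratic area does not suffice, the growth of $A(n)$ is left undetermined here.

## 3. Tilted directions and the lattice $\Lambda=\mathbb Zu+\mathbb Zw$

Every edge will be drawn as *arm, segment parallel to $u$, segment parallel to $w$, arm*, with three bends. From now on "horizontal" means parallel to $u=(q,-1)$ and "vertical" means parallel to $w=(1,q)$.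

**Why tilt at all?** The first thing to try is $u=(1,0)$, $w=(0,1)$, giving each edge its own horizontal and its own vertical line so that nothing overlaps. Bends are integer points, so the $\binom n2$ vertical lines have distinct integer abscissas. The width is at least $\binom n2-1$, the height likewise, and the area is of order $n^4$. With $w=(1,q)$, vertical lines are the level sets of $x-y/q$, which takes values in $\frac1q\mathbb Z$ at integer points. There are now $q$ usable lines per unit of $x-y/q$, as Lemma 1(c) exploits.

**The price of tilting.** The two middle segments must meet at an integer point.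

**Lemma 4.** For integer points $P,Q$ there is an integer point $B$ with $B-P$ parallel to $u$ and $B-Q$ parallel to $w$ if and only if $P-Q\in\Lambda$.

**Proof.** An integer vector parallel to $u=(q,-1)$ is $ru$, where $-r$ is its second coordinate, so $r\in\mathbb Z$. Similarly, an integer vector parallel to $w=(1,q)$ is $sw$ with $s\in\mathbb Z$. So $B$ exists if and only if $P+ru=Q+sw$ for some integers $r,s$, that is, $P-Q=sw-ru\in\Lambda$. $\square$

**Example.** Let $q=2$, so $u=(2,-1)$, $w=(1,2)$. For $P=(0,0)$ and $Q=(1,-3)=u-w$ we get $B=P+u=Q+w=(2,-1)$. For $P=(0,0)$ and $Q=(1,0)$ the equation $(2r,-r)=(1+s,2s)$ gives $r=-2s$ and $s=-\frac15$, so there is no integer $B$.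

Thus only the residues of vertices modulo $\Lambda$ matter for closing up an edge. If $z\equiv(a,b)$ and $z'\equiv(a',b')$ modulo $\Lambda$, the port $P$ lies in a row of $z$ and the port $Q$ in a column of $z'$, then the free coordinates of $P$ and $Q$ must satisfy one congruence modulo $\Lambda$. We choose vertex positions so that this congruence always has a solution with the ports in the allowed ranges.

## 4. The port budget

**With boundedly many columns.** Suppose each vertex may use $J$ columns with heights in $[q,3q]$. Every edge uses exactly one port of this kind, so some vertex has at least $(n-1)/2$ of them. Hence $J(2q+1)\ge(n-1)/2$. For bounded $J$ this forces $q$ to be at least a constant times $n$. If each vertex is given its own square of side $q$, the total area is at least $nq^2$, of order $n^3$. A layout of this kind cannot go below cubic area, however the vertices are arranged.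

**With $N+1$ columns.** Lemma 1 allows $q$ of order $n/N$. Two constraints then decide the outcome.

- The columns of a fan reach $c_{N+1}=2^{2N+5}$ to the right. Several vertices will share nearly the same value of $x-y/q$, separated only by about $2M$. To keep their columns apart we ask for $c_{N+1}\le M$, so $N$ is at most logarithmic in $M$. This is where the logarithm comes from.
- Some pairs of vertices need a second type of edge. We arrange the vertices in $N$ blocks of $M\times M$ cells, placed so that pairs from different blocks are always of the first type.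

There will be about $NM\times NM$ cells of side about $8q$ for $n=NM^2$ vertices, with $q=4M^2=4n/N$. The area is about $(8NMq)^2=1024\,N^2M^6=1024\,n^3/N$.

## 5. The $NM^2$ vertices in $N$ blocks

Let $N\ge1$, $M\ge 2^{2N+5}$, and put
$$q=4M^2,\quad u=(q,-1),\quad w=(1,q),\quad c_k=8\cdot4^k,\quad c:=c_{N+1}=2^{2N+5}\le M .$$
Then $M\ge 128$ and $32\le c_k\le c\le M$. We shall often use
$$c+5\le 2M<2M^2=\tfrac q2 . \tag{2}$$

**Definition (vertices).** For $1\le I\le N$ (the *block*) and $0\le\alpha,\beta\le M-1$ put
$$a=2M\beta+\alpha,\quad b=2M\alpha+\beta,\quad \iota=8(MI+\alpha),\quad\kappa=8(\beta-MI),$$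
$$z=\iota u+\kappa w+(a,b). \tag{3}$$
Data of a vertex written $z'$ or $\tilde z$ carry the same decoration.

So $(\iota,\kappa)$ names a cell in the coarse lattice and $(a,b)$ is a small displacement. Four facts will be used:

- $0\le a,b\le(2M+1)(M-1)<2M^2=q/2$.
- Inside a block, $a$ determines $(\alpha,\beta)$, because $\alpha<2M$. So does $b$.
- $\iota$ determines $(I,\alpha)$, and $\kappa$ determines $(I,\beta)$.
- Different values of $\iota$ differ by at least $8$, and the same holds for $\kappa$.

The displacement has two jobs. Its leading digit ($2M\beta$ in $a$, $2M\alpha$ in $b$) separates vertices with the same $\iota$ or the same $\kappa$. Its injectivity makes it an address: ports for different partners will be different.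

## 6. The edges of $K_{n_0}$

**Definition (ports of $z$).**

- R-port: $z+(x,-c_k)$, $q\le x\le3q$; its horizontal segment leaves in direction $+u$.
- L-port: $z+(x,4q)$, $2q\le x\le4q$; its horizontal segment leaves in direction $-u$.
- U-port: $z+(c_k,y)$, $q\le y\le3q$; its vertical segment leaves in direction $+w$.

The U-ports form the fan of Section 1, and the R-ports form its rotated copy.

**Type 1: pairs with $\iota<\iota'$ and $\kappa>\kappa'$.** Here $z'$ lies to the lower right of $z$. We go right from $z$ and up from $z'$. We use the row of $z$ indexed by the block of $z'$ and the column of $z'$ indexed by the block of $z$: $P=z+(x,-c_{I'})$, $Q=z'+(c_I,y)$. By Lemma 4 we need $(a-a'+x-c_I,\;b-b'-c_{I'}-y)\in\Lambda$. We make it equal to $2u-2w=(2q-2,-2q-2)$, which puts $x$ and $y$ near $2q$: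
$$x=2q-2+a'-a+c_I,\qquad y=2q+2+b-b'-c_{I'}. \tag{4}$$

*Range.* Since $|a-a'|,|b-b'|<q/2$ and $32\le c_I,c_{I'}\le c<q/2$,
$$q<2q-2-\tfrac q2+32<x<2q-2+\tfrac q2+c<3q,\qquad q<2q+2-\tfrac q2-c<y<2q+2+\tfrac q2-32<3q .$$

*Closing up.* Put $r=\iota'-\iota-2\ge6$ and $s=\kappa-\kappa'-2\ge6$. By (3),
$$P+ru-Q-sw=(\iota-\iota'+r)u+(\kappa-\kappa'-s)w+(a-a'+x-c_I,\;b-b'-c_{I'}-y)$$
$$=-2u+2w+(2q-2,-2q-2)=(-2q+2,\,2q+2)+(2q-2,\,-2q-2)=0 .$$
So $B:=P+ru=Q+sw$, and the edge is $z,P,B,Q,z'$.

**Type 2: pairs in one block with $\alpha\le\alpha'$, $\beta\le\beta'$, not both equal.** Now $z'$ is to the upper right of $z$ (or level with it in one direction). Going right from one and up from the other would not meet, so we go up from $z$ and left from $z'$. Let $P=z'+(x,4q)$ and $Q=z+(c,y)$. The condition is $(a'-a+x-c,\;b'-b+4q-y)\in\Lambda$, and we make it equal to $3u+2w=(3q+2,\,2q-3)$: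
$$x=3q+2+a-a'+c,\qquad y=2q+3+b'-b. \tag{5}$$

*Range.* By (2), $2q<3q+2-\frac q2+c<x<3q+2+\frac q2+c<4q$ and $q<2q+3-\frac q2<y<2q+3+\frac q2<3q$.

*Closing up.* Put $r=\iota'-\iota+3\ge3$ and $s=\kappa'-\kappa+2\ge2$. Then
$$P-ru-Q-sw=(\iota'-\iota-r)u+(\kappa'-\kappa-s)w+(3q+2,\,2q-3)=-3u-2w+(3q+2,\,2q-3)=0 .$$
So $B:=P-ru=Q+sw$, and the edge is $z',P,B,Q,z$.

**Two edges by hand.** Let $N=1$, $M=128$, so $c_1=32$, $c=c_2=128$, $q=65536$. The vertices with $(\alpha,\beta)=(0,1)$ and $(\alpha',\beta')=(1,0)$ have $(a,b)=(256,1)$ and $(a',b')=(1,256)$, with $\iota'-\iota=8$ and $\kappa-\kappa'=8$. This is Type 1, with $x=2q-225$, $y=2q-285$, $r=s=6$. The vertices with $(\alpha,\beta)=(0,0)$ and $(\alpha',\beta')=(0,1)$ have $(a,b)=(0,0)$ and $(a',b')=(256,1)$, with $\iota'=\iota$ and $\kappa'-\kappa=8$. This is Type 2, with $x=3q-126$, $y=2q+4$, $r=3$, $s=10$. Indeed $z'-z=8w+(256,1)$ and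
$$P-3u-Q-10w=8w+(256,1)+(3q-254,\,2q-4)-3u-10w=-3u-2w+(3q+2,\,2q-3)=0 .$$

**Every pair is covered exactly once.** If $I<I'$, then
$$MI+\alpha<M(I+1)\le MI'+\alpha',\qquad \beta-MI\ge-MI>M-1-M(I+1)\ge\beta'-MI',$$
so the pair is of Type 1, with $z$ in the smaller block. In one block, $\iota<\iota'$ means $\alpha<\alpha'$ and $\kappa>\kappa'$ means $\beta>\beta'$. If $(\alpha-\alpha')(\beta-\beta')<0$, the pair is of Type 1 for exactly one labelling and not of Type 2. Otherwise it is of Type 2 for exactly one labelling and not of Type 1.

**Each port of a vertex is used by one edge only.** This is where the addresses work.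

- R-ports of $z$: partners in block $I'$ use row $c_{I'}$, with $x=\text{const}+a'$ by (4). The map $z'\mapsto a'$ is injective on the block.
- U-ports of $z'$ in Type 1: partners in block $I\le N$ use column $c_I$, with $y=\text{const}+b$, and $b$ is injective on the block.
- U-ports of $z$ in Type 2: all lie in column $c_{N+1}$, which Type 1 never uses, with $y=\text{const}+b'$ by (5).
- L-ports of $z'$: $x=\text{const}+a$, with $z$ in the block of $z'$.

Every edge has one U-port $Q$, one port $P$ that is an R- or an L-port, and the bend $B$. All are integer points, so every edge has exactly three bends. These are genuine corners. At $B$ the segments are perpendicular. At a U-port the arm has slope $y/c_k\le 3q/32<q$, while the vertical segment has slope $q$; at an R-port we have the rotated picture. At an L-port the arm has positive slope and the horizontal segment negative slope.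

## 7. Rotated coordinates, and one box for all arms of a vertex

This section sets up coordinates in which horizontal and vertical segments are axis-parallel, and records how far apart vertices are in them.

For $p=(x,y)$ put
$$X(p)=x-\frac yq,\qquad Y(p)=y+\frac xq,\qquad q'=q+\frac1q .$$
This is a similarity, and $(X,Y)(u)=(q',0)$, $(X,Y)(w)=(0,q')$. So horizontal segments have constant $Y$, vertical ones have constant $X$. Direction $+u$ increases $X$ and direction $+w$ increases $Y$. Since $0\le a,b<q/2$,
$$X(z)=\iota q'+a-\tfrac bq\in\bigl[\iota q'-\tfrac12,\ \iota q'+\tfrac q2\bigr),\qquad Y(z)=\kappa q'+b+\tfrac aq\in\bigl[\kappa q',\ \kappa q'+\tfrac q2+\tfrac12\bigr). \tag{6}$$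

**Separation of vertices.**

- (F1) If $\iota<\tilde\iota$, then $X(\tilde z)-X(z)>7q$. If $\kappa<\tilde\kappa$, then $Y(\tilde z)-Y(z)>7q$. Indeed both differences exceed $8q'-\frac q2-\frac12>7q$.
- (F2) If $\iota=\tilde\iota$ and $\beta<\tilde\beta$, then $X(\tilde z)-X(z)\ge 2M-1$, and $\kappa<\tilde\kappa$. Indeed $I,\alpha$ agree, so $a$ grows by $2M(\tilde\beta-\beta)$ and $b$ by $\tilde\beta-\beta$, and the difference is $(\tilde\beta-\beta)(2M-\frac1q)$.
- (F3) If $\kappa=\tilde\kappa$ and $\alpha<\tilde\alpha$, then $2M\le Y(\tilde z)-Y(z)<q$, and $\iota<\tilde\iota$. Indeed $I,\beta$ agree, and the difference is $(\tilde\alpha-\alpha)(2M+\frac1q)$, which is at most $(M-1)(2M+1)<4M^2=q$.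

Two different vertices either have different $\iota$, or have the same $\iota$ and different $\beta$. Likewise they either have different $\kappa$, or the same $\kappa$ and different $\alpha$.

**Offsets of ports from their vertex.** Inserting the ranges of $x,y$ and $c_k<q$:

- U: $X$-offset $c_k-\frac yq\in[c_k-3,c_k-1]$; $Y$-offset $y+\frac{c_k}q\in[q,3q+1]$.
- R: $X$-offset $x+\frac{c_k}q\in[q,3q+1]$; $Y$-offset $-c_k+\frac xq\in[-c_k+1,-c_k+3]$.
- L: $X$-offset $x-4\in[2q-4,4q-4]$; $Y$-offset $4q+\frac xq\in[4q+2,4q+4]$.

Since $c_k\ge32$, U-ports have positive $X$-offset and R-ports have negative $Y$-offset. All arms of $z$ lie in the box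
$$\mathfrak B(z):\qquad X(z)\le X\le X(z)+4q,\qquad Y(z)-c\le Y\le Y(z)+4q+4. \tag{7}$$

## 8. Arms, verticals and horizontals keep apart

Lemma 1 settles what happens at one vertex. The boxes and (F1)–(F3) settle what happens between different vertices.

**(S1) Arms meet only at a common vertex.** *Purpose: no crossing ever involves two arms.* For different vertices the boxes (7) are disjoint by (F1): either the $X$-intervals, of length $4q<7q$, are disjoint, or the $Y$-intervals, of length $4q+4+c<7q$, are. In particular the vertices are distinct points.

At one vertex all arms point to the right, so it is enough that slopes differ. Two U-arms have different slopes by the proof of Lemma 1(a), and two R-arms differ by its rotated copy, since different edges use different ports. U-slopes are at least $q/c\ge 4M>2$. L-slopes are $4q/x\in[1,2]$, and they differ for different $x$. R-slopes are negative. So arms of different kinds have different slopes too.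

**(S2) Different vertical segments lie on different lines $X=\mathrm{const}$.** *Purpose: verticals never overlap or touch.* Let the segments start at U-ports $Q$ of $z$ and $\tilde Q$ of $\tilde z$.

- Same vertex: Lemma 1(c).
- $\iota=\tilde\iota$, $\beta<\tilde\beta$: by (F2) and $c\le M$, $X(Q)\le X(z)+c-1<X(z)+2M-1\le X(\tilde z)<X(\tilde Q)$.
- $\iota<\tilde\iota$: $X(Q)<X(z)+c<X(z)+7q<X(\tilde z)<X(\tilde Q)$.

**(S3) Different horizontal segments lie on different lines $Y=\mathrm{const}$.** *Purpose: the same for horizontals.* Here R and L both occur.

- Same vertex: two R-segments lie on different lines by the rotated Lemma 1(c). Two L-segments have different $x$, hence different offsets $4q+x/q$. R-offsets are negative and L-offsets are positive.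
- $\kappa<\tilde\kappa$: segments of $z$ have $Y\le Y(z)+4q+4$. Those of $\tilde z$ have $Y\ge Y(\tilde z)-c>Y(z)+7q-c$, which is larger by (2).
- $\kappa=\tilde\kappa$, $\alpha<\tilde\alpha$: by (F3), $Y(z)+2M\le Y(\tilde z)<Y(z)+q$. There are four combinations.
  - R of $z$ is below $Y(z)$; R of $\tilde z$ is above $Y(\tilde z)-c\ge Y(z)+2M-c\ge Y(z)+M$.
  - L of $z$ is at most $Y(z)+4q+4$; L of $\tilde z$ is at least $Y(\tilde z)+4q+2\ge Y(z)+2M+4q+2$, which is larger.
  - L of $z$ is above $Y(z)+4q$; R of $\tilde z$ is below $Y(\tilde z)<Y(z)+q$.
  - R of $z$ is below $Y(z)$; L of $\tilde z$ is above $Y(\tilde z)+4q>Y(z)$.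

**(S4) A vertical segment from $Q=\tilde z+(c_k,y)$ meets an arm (endpoints included) only in $Q$, and only the arm ending at $Q$.** *Purpose: verticals do not cross arms, where the angle would be uncontrolled.* Let the arm belong to $z$. The segment has $X=X(Q)$ and $Y\ge Y(Q)\ge Y(\tilde z)+q$. For $z\ne\tilde z$ it misses $\mathfrak B(z)$:

- $\tilde\iota<\iota$: $X(Q)<X(\tilde z)+c<X(z)$ by (F1).
- $\tilde\iota>\iota$: $X(Q)>X(\tilde z)>X(z)+7q$.
- $\tilde\iota=\iota$, $\tilde\beta<\beta$: $X(Q)\le X(\tilde z)+c-1<X(\tilde z)+2M-1\le X(z)$.
- $\tilde\iota=\iota$, $\tilde\beta>\beta$: then $\tilde\kappa>\kappa$, and $Y\ge Y(\tilde z)+q>Y(z)+8q>Y(z)+4q+4$.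

For $z=\tilde z$ use coordinates relative to $z$. The segment consists of points $(c_k+t,\,y+qt)$, $t\ge0$.

- U-arms: Lemma 1(b).
- R-arms have second coordinate at most $0<q$.
- L-arms have slope at most $2$, so (second coordinate) $\le2\cdot$(first coordinate). On the segment, $y+qt\ge q+qt>2c_k+2t$, because $q>2M\ge2c_k$ and $q\ge2$.

**(S5) A horizontal segment from an R-port $P=\tilde z+(x,-c_k)$ meets an arm only in $P$, and only the arm ending at $P$.** *Purpose: the same for horizontals leaving to the right.* The segment has $Y=Y(P)$ with $Y(\tilde z)-c<Y(P)<Y(\tilde z)$, and $X\ge X(P)\ge X(\tilde z)+q$. For an arm of $z\ne\tilde z$: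

- $\tilde\kappa<\kappa$: $Y(P)<Y(\tilde z)<Y(z)-7q<Y(z)-c$.
- $\tilde\kappa>\kappa$: $Y(P)>Y(\tilde z)-c>Y(z)+7q-c>Y(z)+4q+4$.
- $\tilde\kappa=\kappa$, $\tilde\alpha<\alpha$: $Y(P)<Y(\tilde z)\le Y(z)-2M<Y(z)-c$.
- $\tilde\kappa=\kappa$, $\tilde\alpha>\alpha$: then $\tilde\iota>\iota$, and $X\ge X(\tilde z)+q>X(z)+8q$.

So the segment misses $\mathfrak B(z)$. For $z=\tilde z$ its points relative to $z$ are $(x+qt,\,-c_k-t)$, with negative second coordinate, while U- and L-arms have second coordinate at least $0$. For R-arms use the rotated Lemma 1(b).

**(S6) A horizontal segment from an L-port $P=\tilde z+(x,4q)$ meets an arm only in $P$, and only the arm ending at $P$.** *Purpose: the same for horizontals leaving to the left.* The segment has $Y=Y(P)\in[Y(\tilde z)+4q+2,\,Y(\tilde z)+4q+4]$ and $X\le X(P)<X(\tilde z)+4q$. For an arm of $z\neq\tilde z$: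

- $\tilde\kappa<\kappa$: $Y(P)\le Y(\tilde z)+4q+4<Y(z)-3q+4<Y(z)-c$.
- $\tilde\kappa>\kappa$: $Y(P)>Y(\tilde z)+4q>Y(z)+11q$.
- $\tilde\kappa=\kappa$, $\tilde\alpha<\alpha$: then $\tilde\iota<\iota$, and $X<X(\tilde z)+4q<X(z)$.
- $\tilde\kappa=\kappa$, $\tilde\alpha>\alpha$: $Y(P)\ge Y(\tilde z)+4q+2\ge Y(z)+2M+4q+2>Y(z)+4q+4$.

So the segment misses $\mathfrak B(z)$. For $z=\tilde z$ its points relative to $z$ are $(x-qt,\,4q+t)$, $t\ge0$. R- and U-arms have second coordinate at most $3q$. A point $\tau(x',4q)$, $0\le\tau\le1$, of an L-arm has second coordinate $4q+t$ only if $\tau=1$ and $t=0$; then $x'=x$. This is why L-ports were put at height $4q$: the horizontal segment passes above all U-arms of its own vertex.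

## 9. The drawing is a valid RAC drawing

For an edge $e$ let $h_e,v_e$ be its horizontal and vertical segments, $P_e,Q_e$ their ports, and $B_e$ their common bend. Let $e\ne f$.

**Step 1: reduction to $h_e\cap v_f$.** *We list which pieces of $e$ and $f$ can meet.* An arm of $e$ meets an arm of $f$ only at a common vertex (S1). An arm of one edge never meets a horizontal or vertical segment of the other: by (S4)–(S6) the arm would end at the port of that segment, and each port is used by one edge only. Finally $h_e\cap h_f=\emptyset$ by (S3) and $v_e\cap v_f=\emptyset$ by (S2). So apart from common endpoints, $e$ and $f$ can meet only in $h_e\cap v_f$ or $h_f\cap v_e$.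

**Step 2: such a point is interior to both segments.** *This excludes touching at bends.* Let $p\in h_e\cap v_f$; the other case is the same with $e,f$ exchanged.

- If $p=P_e$, then $v_f$ meets an arm of $e$, contradicting Step 1.
- If $p=B_e$, then $p\in v_e\cap v_f$, contradicting (S2).
- If $p=Q_f$, then $h_e$ meets an arm of $f$, contradicting Step 1.
- If $p=B_f$, then $p\in h_f\cap h_e$, contradicting (S3).

The two segments are perpendicular, so $p$ is a proper right-angle crossing in the interior of both. In particular no two edges share a segment of positive length.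

**Step 3: no edge passes through a foreign vertex.** Every vertex is an endpoint of arms. If an arm of $e$ contained a vertex $v$ that is not an endpoint of $e$, it would meet the arms of $v$, contradicting (S1). If $h_e$ or $v_e$ contained any vertex $v$, it would meet an arm at $v$. By (S4)–(S6) the meeting point would be the port in which that arm ends, but the arm starts at $v$ and has positive length.

**Step 4: an edge does not meet itself.** Its two arms belong to different vertices and are disjoint (S1). Its arms meet $h_e,v_e$ only at the respective ports (S4)–(S6). Being perpendicular, $h_e$ and $v_e$ meet only in $B_e$. This bend differs from both ports because $r,s\ge1$.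

So we have a $\mathrm{RAC}_3$ grid drawing of $K_{n_0}$ with exactly three bends per edge, all of whose crossings are between segments of directions $u$ and $w$.

## 10. Width and height at most $33NM^3$

*We bound the ranges of $X$ and $Y$ over the drawing, and then translate to $x$ and $y$.* The number $MI+\alpha$ runs from $M$ to $MN+M-1$, and $\beta-MI$ from $-MN$ to $-1$. Both intervals have length $MN-1$. All arms lie in the boxes (7), and every bend $B$ has $X(B)=X(Q)$ and $Y(B)=Y(P)$, so the middle segments do not enlarge the ranges. With (6),
$$\mathrm{range}(X)\le8(MN-1)q'+\tfrac q2+\tfrac12+4q\le8MNq',$$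
$$\mathrm{range}(Y)\le8(MN-1)q'+\tfrac q2+\tfrac12+4q+4+c\le8MNq' .$$
The last step in each line uses $\frac q2+\frac12+4q+4+c\le 8q$, which follows from (2).

Solving for $x,y$ gives
$$x=\frac{X+Y/q}{1+q^{-2}},\qquad y=\frac{Y-X/q}{1+q^{-2}} .$$
Since $q'=q(1+q^{-2})$, both width and height are at most
$$\frac{8MNq'(1+1/q)}{1+q^{-2}}=8MN(q+1)=32NM^3+8NM\le33NM^3 .$$
The area is at most $1089\,N^2M^6=1089\,n_0^3/N$, because $n_0^3=N^3M^6$. This proves Theorem 2. $\blacksquare$

## 11. From $n_0=NM^2$ to every $n$

*We choose $N$ of order $\log n$ and the least $M$ with $NM^2\ge n$, check the hypothesis of Theorem 2, and delete surplus vertices.* Let $n\ge2^{20}$, $L=\log_2n\ge20$, $N=\lfloor L/10\rfloor\ge2$, $M=\lceil\sqrt{n/N}\,\rceil$.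

**Step 1: $M\ge2^{2N+5}$.** First, $2^{4N}\le 2^{0.4L}=n^{0.4}$. Next, $\log_2t\le t-1$ for $t\ge2$: equality holds at $t=1$ and $t=2$, and $\log_2$ is concave. So
$$\log_2N+10\le N+9\le\tfrac L{10}+9\le0.6L,$$
where the last inequality holds as $L\ge18$. Hence $N\cdot2^{4N+10}\le n^{0.6}\,n^{0.4}=n$, that is, $M\ge\sqrt{n/N}\ge2^{2N+5}\ge2^9$.

**Step 2: $n_0$ is close to $n$.** By the choice of $M$,
$$n\le n_0=NM^2\le N\bigl(\sqrt{n/N}+1\bigr)^2=n\bigl(1+\sqrt{N/n}\bigr)^2\le n(1+2^{-9})^2 .$$
So $n_0^3\le(1+2^{-9})^6n^3\le1.012\,n^3$.

**Step 3: the area.** Delete $n_0-n$ vertices and their edges from the drawing of $K_{n_0}$. What remains is a $\mathrm{RAC}_3$ grid drawing of $K_n$ in the same rectangle, so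
$$A(n)\le\frac{1089\cdot1.012\,n^3}{N}\le\frac{1103\,n^3}{N} .$$
As $L\ge20$, $N\ge\frac L{10}-1\ge\frac L{20}$. Therefore
$$A(n)\le\frac{22060\,n^3}{L}\le\frac{22100\,n^3}{\log_2n} .$$

For $3\le n<2^{20}$, deleting vertices from a drawing of $K_{2^{20}}$ shows that $A(n)$ is finite. These finitely many values are absorbed in the constant, so $A(n)=O(n^3/\log n)$ for all $n\ge3$. Consequently $A(n)/n^3\to0$. No constants $c>0$ and $n_0$ satisfy $A(n)\ge cn^3$ for all $n\ge n_0$, so cubic area is not optimal for $\mathrm{RAC}_3$ drawings. $\square$
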